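# A compact space with an order dimension that is not countable-dimensional

All spaces are Tychonoff, "compact" means compact Hausdorff, and a *map* is a continuous function. We write $I=[0,1]$, $\omega=\{0,1,2,\dots\}$ and $\mathfrak c=2^\omega$ (as a cardinal).

## 1. Order of a family, order of a map, order dimension, countable dimension

Let $L$ be a set and let $\mathrm{Fin}\,L$ be the collection of all non-empty finite subsets of $L$.

**Definition (order of a family).** Let $\mathcal F\subseteq\mathrm{Fin}\,L$. For $\sigma\in\{\emptyset\}\cup\mathrm{Fin}\,L$ put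
$$\mathcal F^\sigma=\{\sigma'\in\mathrm{Fin}\,L:\ \sigma\cup\sigma'\in\mathcal F,\ \sigma\cap\sigma'=\emptyset\},\qquad \mathcal F^a=\mathcal F^{\{a\}}.$$
Then $\mathrm{Ord}\,\mathcal F=0$ if $\mathcal F=\emptyset$, and inductively $\mathrm{Ord}\,\mathcal F\le\alpha$ if $\mathrm{Ord}\,\mathcal F^a<\alpha$ for each $a\in L$. If $\mathrm{Ord}\,\mathcal F\le\alpha$ for some ordinal $\alpha$, we say that $\mathrm{Ord}\,\mathcal F$ exists.

Three facts follow from the definition.

- (F1) If $a\notin\sigma$ then $(\mathcal F^\sigma)^a=\mathcal F^{\sigma\cup\{a\}}$; if $a\in\sigma$ then $(\mathcal F^\sigma)^a=\emptyset$. Indeed $\sigma'\in(\mathcal F^\sigma)^a$ says that $a\notin\sigma'$, that $\sigma\cap(\{a\}\cup\sigma')=\emptyset$ and that $\sigma\cup\{a\}\cup\sigma'\in\mathcal F$.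
- (F2) If $\mathrm{Ord}\,\mathcal F^a$ exists for all $a$, then $\mathrm{Ord}\,\mathcal F$ exists and is at most $\sup_a(\mathrm{Ord}\,\mathcal F^a+1)$.
- (F3) If $\mathcal F\ne\emptyset$ and $\mathrm{Ord}\,\mathcal F$ exists, then $\mathrm{Ord}\,\mathcal F^a<\mathrm{Ord}\,\mathcal F$ for all $a$.

For finite $n$, $\mathrm{Ord}\,\mathcal F\le n$ iff $|\sigma|\le n$ for every $\sigma\in\mathcal F$. This is an induction on $n$; for $n=0$ both sides say $\mathcal F=\emptyset$. Let $n\ge1$. If all $|\sigma|\le n$, then the members of $\mathcal F^a$ have at most $n-1$ elements, so $\mathrm{Ord}\,\mathcal F^a\le n-1<n$ for all $a$. Conversely, if $\mathrm{Ord}\,\mathcal F\le n$ and $a\in\sigma\in\mathcal F$, then $\sigma\setminus\{a\}$ is empty or belongs to $\mathcal F^a$, whose order is at most $n-1$; so $|\sigma|\le n$.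

*Examples.* Let $L$ be the disjoint union of sets $L_n$ with $|L_n|=n$ $(n\ge1)$, and let $\mathcal F$ consist of all non-empty subsets of the single sets $L_n$. For $a\in L_n$ the family $\mathcal F^a$ consists of the non-empty subsets of $L_n\setminus\{a\}$ and has order $n-1$. So $\mathrm{Ord}\,\mathcal F=\omega$. On the other hand $\mathrm{Ord}\,\mathrm{Fin}\,\omega$ does not exist: $(\mathrm{Fin}\,\omega)^{\{0,\dots,n\}}=\mathrm{Fin}(\omega\setminus\{0,\dots,n\})$ is never empty, so (F1) and (F3) would give an infinite decreasing sequence of ordinals.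

**Definition (order of a map).** Let $f:X\to Y$ be a map and $\mathcal T(X)$ the topology of $X$. Put
$$O(f)=\Big\{\{U_1,\dots,U_n\}\in\mathrm{Fin}\,\mathcal T(X):\ \overline{U_i}\cap\overline{U_j}=\emptyset\ (i\neq j),\ \bigcap_{i=1}^nf(\overline{U_i})\ne\emptyset\Big\}$$
and $\mathrm{Ord}\,f=\mathrm{Ord}\,O(f)$, where $L=\mathcal T(X)$.

*Example.* Let $\tau:2^\omega\to I$, $\tau(s)=\sum_ks_k2^{-k-1}$. Its fibres have at most two points. If $\{U_1,\dots,U_m\}\in O(\tau)$, some fibre meets the $m$ disjoint sets $\overline{U_i}$, so $m\le2$. The sets $\{s:s_0=0\}$ and $\{s:s_0=1\}$ form a member of $O(\tau)$, because both images contain $\frac12$. So $\mathrm{Ord}\,\tau=2$. In the same way the fibres of $\tau^n:(2^\omega)^n\to I^n$ have at most $2^n$ points, and $\mathrm{Ord}\,\tau^n\le2^n$.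

**Definition (order dimension).** We write $O\text{-}\dim X\le\alpha$ if there are a strongly zero-dimensional space $Z$ and a perfect map $f$ of $Z$ onto $X$ with $\mathrm{Ord}\,f\le\alpha+1$. We say that $X$ has the order dimension $O\text{-}\dim X$ if $O\text{-}\dim X\le\alpha$ for some ordinal $\alpha$.

A perfect map is a closed map with compact fibres, and strongly zero-dimensional means covering dimension at most $0$ (next definition). For a compact space this holds iff it has a base of clopen sets, and then we just say *zero-dimensional*.

*Examples.* By the previous example $O\text{-}\dim I^n\le2^n-1$; in particular $O\text{-}\dim I\le1$. Now an infinite order. Let $X$ be the one-point compactification of the topological sum of the cubes $I^n$, $n\ge1$, let $Z$ be the one-point compactification of the sum of the spaces $(2^\omega)^n$, and let $f=\tau^n$ on the $n$th summand, $f(\infty)=\infty$. Let $U\subset Z$ be open. If $\infty\notin\overline U$, then $\overline U$ meets only summands with $n\le n_0$ for some $n_0$, so every member of $O(f)$ containing $U$ has at most $2^{n_0}$ elements,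 and $O(f)^U$ has finite order. If $\infty\in\overline U$, consider $(O(f)^U)^{U'}$: it is empty if $\infty\in\overline{U'}$, because closures have to be disjoint, and otherwise the sizes of its members are bounded, by the first case applied to $U'$. So $\mathrm{Ord}\,O(f)^U\le\omega$. Hence $\mathrm{Ord}\,f\le\omega+1$ and $O\text{-}\dim X\le\omega$.

**Definition (covering dimension, countable-dimensionality).** For Tychonoff $A$ we write $\dim A\le d$ if every finite functionally open cover of $A$ has a finite functionally open refinement of order $\le d$, that is, no point lies in more than $d+1$ members; $\dim\emptyset=-1$. (Functionally open means of the form $\{\varphi>0\}$ for a continuous real function $\varphi$. For normal spaces this is the usual $\dim$.) A normal space $X$ is *countable-dimensional* if $X=\bigcup_{n\geq 1}X_n$ for subspaces $X_n$ with $\dim X_n<\infty$.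

*Example.* The compactified sum of cubes above is countable-dimensional: it is the union of the cubes and one point.

## 2. Order dimension against countable dimension

In the examples just given, the spaces with an order dimension are countable-dimensional. The text "Some Questions On Transfinite Dimensions" (http://www.math.shimane-u.ac.jp/memoir/33/hattori.pdf) asks:

*Let $X$ be a compact space having the order dimension $O\text{-}\dim X$. Is $X$ countable-dimensional?*

The background given there is a result of Hattori and Yamada: a metrizable space has the order dimension if and only if it has large transfinite dimension $\mathrm{trInd}$. So the question is about non-metrizable compact spaces. The answer is no, in ZFC. We first turn the hypothesis into something easy to handle.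

**Proposition 1.** A compact $X$ has an order dimension iff $X=f(Z)$ for some map $f$ with finite fibres of a zero-dimensional compact $Z$.

*Proof.* **Step 1. Finite fibres give an order.** Let $f:Z\to X$ be a map with finite fibres of a zero-dimensional compact $Z$ onto $X$. It is perfect. Let $\mathcal F=O(f)$; it is closed under passing to non-empty subsets. Suppose $\mathrm{Ord}\,\mathcal F$ does not exist. If $\mathrm{Ord}\,\mathcal F^\sigma$ does not exist, then by (F2) there is $a$ such that $\mathrm{Ord}\,(\mathcal F^\sigma)^a$ does not exist; in particular $(\mathcal F^\sigma)^a\ne\emptyset$, so $a\notin\sigma$ and $(\mathcal F^\sigma)^a=\mathcal F^{\sigma\cup\{a\}}$ by (F1). Starting with $\sigma=\emptyset$ we get distinct $U_1,U_2,\dots$ such that no $\mathrm{Ord}\,\mathcal F^{\{U_1,\dots,U_n\}}$ exists. So $\mathcal F^{\{U_1,\dots,U_n\}}\neq\emptyset$, and therefore $\{U_1,\dots,U_n\}\in\mathcal F$ for every $n$. So the sets $\overline{U_i}$ are pairwise disjoint, and the closed sets $f(\overline{U_i})$ of the compact space $X$ have the finite intersection property. Let $x\in\bigcap_if(\overline{U_i})$.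 Then $f^{-1}(x)$ meets infinitely many disjoint sets, a contradiction. So $\beta=\mathrm{Ord}\,f$ exists and $O\text{-}\dim X\le\beta$.

**Step 2. An order forces finite fibres.** Let $f:Z\to X$ be perfect and onto, $Z$ strongly zero-dimensional, and let $\mathrm{Ord}\,f$ exist. As $X$ is compact and $f$ perfect, $Z$ is compact. Suppose $f^{-1}(x)$ is infinite. Separate two of its points by a clopen set. One of the two complementary clopen pieces contains infinitely many points of $f^{-1}(x)$; keep it, and call the other one $U_1$. Repeat inside the piece that was kept. This gives disjoint clopen sets $U_1,U_2,\dots$, all meeting $f^{-1}(x)$. With $\mathcal F=O(f)$ we have $\{U_1,\dots,U_n\}\in\mathcal F$ for all $n$, and $\mathcal F^{\{U_1,\dots,U_n\}}\ni\{U_{n+1}\}$ is non-empty. By (F1) and (F3), $\mathrm{Ord}\,\mathcal F>\mathrm{Ord}\,\mathcal F^{\{U_1\}}>\mathrm{Ord}\,\mathcal F^{\{U_1,U_2\}}>\cdots$, which is impossible. $\square$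

So the question reads: *is a finite-to-one image of a zero-dimensional compact space countable-dimensional?*

## 3. Cutting along clopen tuples, and where this needs a countable base

A natural first attempt is to cut $X$ according to how a fibre sits in $Z$. It works when $Z$ is metrizable.

**Observation.** Let $Z$ be zero-dimensional compact metrizable and $f:Z\to X$ a map onto $X$ with finite fibres. Then $X$ is a union of countably many subspaces of dimension $\le0$.

*Proof.* For a finite tuple $\mathbf U=(U_1,\dots,U_k)$ of disjoint clopen subsets of $Z$ let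
$$X_{\mathbf U}=\{x\in X:\ f^{-1}(x)\subset U_1\cup\dots\cup U_k,\ |f^{-1}(x)\cap U_i|=1\text{ for all }i\}.$$
As fibres are finite, every $x\in X$ lies in some $X_{\mathbf U}$. The restriction $f^{-1}(X_{\mathbf U})\to X_{\mathbf U}$ of the closed map $f$ is closed, and $U_1\cap f^{-1}(X_{\mathbf U})$ is clopen in its domain. So $f$ maps $U_1\cap f^{-1}(X_{\mathbf U})$ onto $X_{\mathbf U}$ by a closed bijective map, a homeomorphism. Thus $X_{\mathbf U}$ is homeomorphic to a subspace of $Z$, that is, to a separable metrizable space with a base of clopen sets, and $\dim X_{\mathbf U}\le0$. A compact metrizable space has only countably many clopen sets, so there are only countably many tuples. $\square$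

Without metrizability each $X_{\mathbf U}$ still embeds in $Z$. But the countable base was used twice: to have only countably many tuples, and to conclude $\dim X_{\mathbf U}\le0$ from the clopen base of $X_{\mathbf U}$. Without a countable base neither step is justified, and the argument stops. The Observation also tells us what to look for: a counterexample needs a non-metrizable $Z$.

## 4. The three theorems

**Theorem 2.** Let $M\ne\emptyset$ be compact metrizable and $\pi:C\to M$ a surjective map with finite fibres, $C$ zero-dimensional compact metrizable. There are a compact $X$, a zero-dimensional compact $Z$ and a surjective map $f:Z\to X$ with finite fibres such that: if $d_j\in\omega$ $(j\in\omega)$ and every non-empty open subset of $M$ contains, for every $j$, a copy of $I^{d_j+1}$, then $X$ is not a union $\bigcup_jA_j$ with $\dim A_j\le d_j$. If $|\pi^{-1}(m)|\le r$ for all $m$, then all fibres of $f$ have at most $4r^2$ points.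

**Theorem A.** There is a compact space having an order dimension that is not countable-dimensional.

**Theorem B.** For each $n\ge1$ there is a compact $X_n$ with $\dim X_n=n$ and $O\text{-}\dim X_n\le4^{n+1}-1$ which is not a union of countably many subspaces of dimension $\le n-1$.

The pieces $A_j$ are arbitrary subspaces; in particular the results hold if only normal pieces are allowed. Note that by the Observation the space $M$ of Theorem 2 is itself always countable-dimensional. It is only the building block: $X$ will contain very many copies of $2^\omega\times M$.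

## 5. A finite-to-one image of a Cantor-type space with all cubes in every open set

Here we deduce Theorem A from Theorem 2. We need one pair $(M,C)$ in which every non-empty open subset of $M$ contains cubes of all dimensions.

**Step 1. Construction of $M$ and $C$.** The map $\tau:2^\omega\to I$ has exactly one point over $0$ and over each non-dyadic number. For $n\ge1$ let $\{p_{n,k}:k\ge1\}$ be an injectively enumerated dense subset of $(0,1)^n$ whose points have coordinates of the form $a/3^b\notin\mathbb Z$. Such numbers are not dyadic, so $p_{n,k}$ has a unique preimage $\hat s_{n,k}\in(2^\omega)^n$ under $\tau^n$. Let $\sigma$ range over the finite sequences of positive integers, and put $n(\emptyset)=1$, $n(\sigma^\frown k)=k$. Define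
$$M=\Big\{y\in\prod_\sigma I^{n(\sigma)}:\ \forall\sigma,k\ \ (y_\sigma=p_{n(\sigma),k}\ \text{or}\ y_{\sigma^\frown k}=0)\Big\},$$
$$C=\Big\{s\in\prod_\sigma(2^\omega)^{n(\sigma)}:\ \forall\sigma,k\ \ (s_\sigma=\hat s_{n(\sigma),k}\ \text{or}\ s_{\sigma^\frown k}=0)\Big\}.$$
So $y_\emptyset$ moves in an interval; at the $k$th point of a dense set of that interval a $k$-cube is attached (the coordinate $y_{(k)}$); each cube has a dense set of points at which further cubes are attached, and so on. Both sets are closed in countable products of compact metrizable spaces, so they are compact metrizable; $C$ is zero-dimensional; $0\in M$. The product map $\prod_\sigma\tau^{n(\sigma)}$ sends $C$ into $M$; let $\pi$ be its restriction to $C$. Since the points $p_{n,k}$ and $0$ have unique preimages, every preimage of a point of $M$ under $\prod_\sigma\tau^{n(\sigma)}$ lies in $C$.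

**Step 2. The fibres of $\pi$ are non-empty and finite.** Let $y\in M$. Each $y_\sigma$ equals at most one $p_{n(\sigma),k}$. Moreover $y_\sigma=0$ implies $y_{\sigma^\frown k}=0$ for all $k$, since $0$ is none of the points $p_{n(\sigma),k}$. Define a chain: $\sigma_0=\emptyset$, and $\sigma_{l+1}=\sigma_l{}^\frown k_l$ if $y_{\sigma_l}=p_{n(\sigma_l),k_l}$; the chain ends at $\sigma_l$ if $y_{\sigma_l}$ is no $p_{n(\sigma_l),k}$. Let $\sigma$ be outside the chain, let $\sigma_l$ be the longest chain element contained in $\sigma$, and let $\sigma\supseteq\sigma_l{}^\frown k$. Then $y_{\sigma_l}\ne p_{n(\sigma_l),k}$, since otherwise $\sigma_l{}^\frown k$ would be a longer chain element contained in $\sigma$. So $y_{\sigma_l{}^\frown k}=0$, and going up, $y_\sigma=0$. Thus all coordinates of $y$, except possibly that of the last chain element (if there is one), are $0$ or one of the points $p$, and these have one preimage. The exceptional coordinate has at least one and at most $2^{n(\sigma)}$ preimages. So $\pi^{-1}(y)$ is non-empty and finite.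

**Step 3. Every non-empty open set contains all cubes.** Let $U\ni y$ be open in $M$. We may assume that $U$ is given by conditions on a finite set $\Phi$ of coordinates. For a chain element $\sigma$ of $y$ and $k\ge1$ let $D_{\sigma,k}$ be the set of all $z$ with
$$z_{\sigma'}=y_{\sigma'}\ (\sigma'\not\supseteq\sigma),\quad z_\sigma=p_{n(\sigma),k},\quad z_{\sigma^\frown k}\in I^k\text{ arbitrary},\quad z_{\sigma'}=0\text{ for the other }\sigma'.$$
This is a copy of $I^k$. It lies in $M$; we check the condition for each $(\sigma',k')$. If $\sigma'^\frown k'\not\supseteq\sigma$, then also $\sigma'\not\supseteq\sigma$ and the condition is inherited from $y$. If $\sigma'^\frown k'=\sigma$, then $z_{\sigma'}=y_{\sigma'}=p_{n(\sigma'),k'}$ because $\sigma$ is in the chain. If $(\sigma',k')=(\sigma,k)$, then $z_\sigma=p_{n(\sigma),k}$. In all other cases $z_{\sigma'^\frown k'}=0$.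

If the chain is finite, let $\sigma$ be its last element. Then $y_{\sigma'}=0$ for all $\sigma'\supsetneq\sigma$, by Step 2. For infinitely many $k$ we have $\sigma^\frown k\notin\Phi$ and $p_{n(\sigma),k}$ so close to $y_\sigma$ that $D_{\sigma,k}\subset U$. If the chain is infinite, choose $l$ such that no $\sigma'\supseteq\sigma_l$ is in $\Phi$ ($\Phi$ is finite) and put $\sigma=\sigma_l$; then $D_{\sigma,k}\subset U$ for all $k$. Since $I^k$ contains $I^d$ for $k\ge d$, the set $U$ contains copies of all $I^d$.

**Step 4. Conclusion.** Let $X,Z,f$ be given by Theorem 2 for this $\pi:C\to M$. If $X=\bigcup_jA_j$ with all $\dim A_j<\infty$, put $d_j=\max(0,\dim A_j)$; by Step 3 this contradicts Theorem 2. So $X$ is not countable-dimensional, and by Proposition 1 it has an order dimension. This proves Theorem A, given Theorem 2. $\square$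

## 6. A low-dimensional dense set must jump

We start on Theorem 2 with the only point where dimension theory enters. Suppose that $A$ has dimension $\le d$ but is dense in an open set containing a $(d+1)$-cube. Approximate the coordinates of the cube on $A$ by a function $g$ with values in a $d$-dimensional polyhedron. If $g$ did not jump on the cube, it would extend over the cube approximately, which is topologically impossible. So $g$ jumps.

*The case $d=0$ by hand.* Let $A=\mathbb Q\cap I$. Cut $I$ at irrational points $c_1<\dots<c_m$, choose a value in each of the resulting intervals, different in different intervals, and let $g$ be constant with that value on each piece of $A$. Then $g$ is continuous on $A$ and close to the identity if the cuts are dense enough, but at each $c_i$ it jumps: there are points of $A$ arbitrarily near $c_i$ on both sides, with values of $g$ a fixed distance apart.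

**Lemma 3 (jump).** Let $X$ be compact, $L$ compact metrizable, $\iota:L\to X$ an embedding, $A\subset X$ with $\dim A\le d$, $d\in\omega$. Let $\mathcal O\subset L$ be open and contain a copy of $I^{d+1}$, and let $Q\subset\mathcal O$ be dense in $\mathcal O$ with $\iota(Q)\subset A$. Then there are a map $g:A\to I^{d+1}$, a number $\delta>0$ and a point $q\in\mathcal O$ such that, with $g_0=g\circ\iota|Q$,
$$\mathrm{diam}\,g_0(Q\cap U)\ge\delta\quad\text{for every open }U\text{ with }q\in U\subset\mathcal O .$$

*Proof.* Use the max norm on $\mathbb R^{d+1}$ and put $\varepsilon=1/16$. Let $F\subset\mathcal O$ be a copy of $I^{d+1}$ and $h:F\to I^{d+1}$ a homeomorphism. By Tietze's theorem, extend $h$ to a map $h:L\to I^{d+1}$, and then extend $h\circ\iota^{-1}:\iota(L)\to I^{d+1}$ to a map $\tilde h:X\to I^{d+1}$. So $\tilde h(\iota(t))=h(t)$.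

**Step 1. The function $g$.** We approximate $\tilde h$ on $A$ by a map into a polyhedron of dimension $\le d$. Pull back by $\tilde h|A$ a finite cover of $I^{d+1}$ by open sets of diameter $<\varepsilon$; this is a finite functionally open cover of $A$. As $\dim A\le d$, there is a finite functionally open cover $\{G_i\}$ of $A$ by non-empty sets, of order $\le d$, with $\mathrm{diam}\,\tilde h(G_i)<\varepsilon$. Normalizing functions that define the $G_i$, we get a partition of unity $(\varphi_i)$ on $A$ with $\{\varphi_i>0\}=G_i$. Choose $b_i\in\tilde h(G_i)$ and put $g=\sum_i\varphi_ib_i:A\to I^{d+1}$. If $\varphi_i(p)>0$, then $b_i$ and $\tilde h(p)$ both lie in $\tilde h(G_i)$; so $|g-\tilde h|\le\varepsilon$ on $A$. At each point at most $d+1$ of the $\varphi_i$ are positive, so $g(A)\subset P$, where $P\subset I^{d+1}$ is the union of the convex hulls of all sets of at most $d+1$ of the $b_i$.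

**Step 2. Constants.** We fix how far from $P$ one may go and still be pushed back to $P$ harmlessly. $P$ is a compact polyhedron of dimension $\le d$, hence an ANR and nowhere dense in $\mathbb R^{d+1}$. So there is a retraction $r$ of a neighbourhood of $P$ in $\mathbb R^{d+1}$ onto $P$. By uniform continuity of $r$ on a compact neighbourhood of $P$ there is $\eta\in(0,\varepsilon/2]$ such that $r$ is defined on the closed $\eta$-neighbourhood of $P$ and $|r(b)-r(b')|\le\varepsilon/2$ if $b$ lies in it, $b'\in P$ and $|b-b'|\le\eta$. For each such $b$ pick such a $b'$; then $|r(b)-b|\le|r(b)-r(b')|+|b'-b|\le\varepsilon$. Put $\delta=\eta/2$.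

**Step 3. If there is no jump, $h|F$ is close to a map into $P$.** Suppose that no $q\in F$ is as required for this $\delta$. Then, by compactness of $F$ and continuity of $h$, $F$ is covered by finitely many non-empty open $U_i\subset\mathcal O$ with $\mathrm{diam}\,g_0(Q\cap U_i)<\delta$ and $\mathrm{diam}\,h(U_i)<\varepsilon$. Take a partition of unity $(\psi_i)$ on $F$ with $\{\psi_i>0\}\subset U_i$, points $t_i\in Q\cap U_i$, and put $h_1=\sum_i\psi_ig_0(t_i)$. If $\psi_i(z)>0$ and $\psi_{i'}(z)>0$, then $U_i\cap U_{i'}$ is a non-empty open subset of $\mathcal O$, so it contains some $t\in Q$, and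
$$|g_0(t_i)-g_0(t_{i'})|\le|g_0(t_i)-g_0(t)|+|g_0(t)-g_0(t_{i'})|<2\delta=\eta .$$
Hence $|h_1(z)-g_0(t_i)|<\eta$ whenever $\psi_i(z)>0$. As $g_0(t_i)\in P$, the map $h_2=r\circ h_1:F\to P$ is defined. For $\psi_i(z)>0$,
$$|h_2(z)-h(z)|\le|r(h_1(z))-h_1(z)|+|h_1(z)-g_0(t_i)|+|g_0(t_i)-h(t_i)|+|h(t_i)-h(z)|\le4\varepsilon=\tfrac14 .$$
Here the third term is $|g-\tilde h|$ at the point $\iota(t_i)\in A$.

**Step 4. This is impossible.** We produce a retraction of the cube onto its boundary. Choose $c\in I^{d+1}\setminus P$ within $1/16$ of the centre of the cube, and let $\psi:I^{d+1}\setminus\{c\}\to\partial I^{d+1}$ be the radial retraction from $c$. Let $B=h^{-1}(\partial I^{d+1})\cap F$. For $z\in B$ the segment from $h(z)$ to $h_2(z)$ lies in $I^{d+1}$ and within $1/4$ of the point $h(z)\in\partial I^{d+1}$. The distance from $c$ to $\partial I^{d+1}$ is at least $7/16$, so the segment avoids $c$. Applying $\psi$ along these segments, we see that $h|B=\psi h|B$ is homotopic in $\partial I^{d+1}$ to $\psi h_2|B$. The latter extends to $\psi h_2:F\to\partial I^{d+1}$, because $h_2(F)\subset P\not\ni c$.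 By Borsuk's homotopy extension theorem $h|B$ extends to a map $F\to\partial I^{d+1}$. Composing with $(h|F)^{-1}$ we get a retraction of $I^{d+1}$ onto its boundary, which does not exist. So some $q\in F\subset\mathcal O$ is as required. $\square$

## 7. How a jump removes one fibre, and what has to be arranged

Let $V=2^\omega$, $\Delta(v,v')=\min\{k:v(k)\ne v'(k)\}$ for $v\neq v'$, and $L=V\times M$. Suppose $X$ contains many copies of $L$ and $X=\bigcup_jA_j$. In each copy, some $A_j$ is somewhere dense, by the Baire theorem. Say $A_j$ is somewhere dense in the copy $L_H$. Lemma 3 gives $g$ on $A_j$ and a point $q$ near which $g$ jumps: there are $t_n,t_n'\to q$ with $g$-values at least $\delta/2$ apart. Given $a\in V$, the formula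
$$v\mapsto t_n\ \text{ if }\Delta(v,a)=2n,\qquad v\mapsto t'_n\ \text{ if }\Delta(v,a)=2n+1,\qquad a\mapsto q$$
defines a continuous map $V\to L$. Suppose now that another copy $L_s$ of $L=V\times M$ lies so close to $L_H$ that its point with coordinates $(v,m)$ is near the image of $v$ in $L_H$. On $A_j\cap L_s$ the function $g$ is then nearly $g(t_n)$ where $\Delta(v,a)=2n$, and nearly $g(t_n')$ where $\Delta(v,a)=2n+1$. Then $A_j$ cannot both contain a point of $L_s$ over $a$ and be dense in $L_s$ near it, since $g$ would be discontinuous there.

In this way the single fibre $\{a\}\times M$ of $L_s$ is freed from $A_j$. That does not yet contradict anything, as $\{a\}\times M$ is nowhere dense in $L_s$. We must do this on *one* copy $L_s$ for all $a\in V$ and all relevant $j$. This meets three demands.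

- The same $L_s$ has to be close to $\mathfrak c$ many different copies $L_H$, one for each pair $(j,a)$.
- The space is built before the sets $A_j$ are known, so all possible sequences $(t_n,t'_n)$ must be foreseen.
- The closeness must be good at all the countably many points $t_n,t'_n$ at once. For this $L_H$ will be a limit of uncountable cofinality of the copies $L_s$.

A further demand comes from Proposition 1: everything must be a finite-to-one image of a zero-dimensional compact space. The copies of $L$ will be indexed by pairs $(u,x)$. Here $x$ belongs to a compact space $S$ of long sequences of instructions "$(a,e)$", where $e$ codes $(t_n,t_n')_n$, and $u$ belongs to a tree $T$ that organizes which copies converge to which.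

## 8. Doubling the points of the Cantor set

The alternating maps above must be lifted to a zero-dimensional space, where the lifts of $t_n$ and of $t_n'$ may have two different limits. So $a$ has to be split into two points, one for even and one for odd $\Delta$. We do this for all points at once.

Let $\hat V=V\times\{0,1\}$, where $(v,l)$ has the basic neighbourhoods
$$N_n(v,l)=\{(v,l)\}\cup\{(z,l'):\ z\ne v,\ \Delta(z,v)\ge n,\ \Delta(z,v)\equiv l\ (\mathrm{mod}\ 2)\},\qquad n\in\omega.$$
Let $\chi:\hat V\to V$ be the projection.

*Example.* If $\Delta(v_n,v)=n$ for all $n$, then $v_n\to v$ in $V$, but in $\hat V$ the points $(v_{2n},0)$ converge to $(v,0)$ and the points $(v_{2n+1},0)$ converge to $(v,1)$.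

**Step 1. $\hat V$ is Hausdorff and has a base of clopen sets.** Let $z\ne v$, $k=\Delta(z,v)$. Every $(z',l')\in N_{k+1}(z,l)$ has $\Delta(z',v)=k$. Membership of such a point in $N_n(v,l'')$ depends only on $\Delta(z',v)=k$, so $N_{k+1}(z,l)$ is contained in $N_n(v,l'')$ or disjoint from it, according as $(z,l)$ belongs to $N_n(v,l'')$ or not. Also $N_n(v,1-l'')\cap N_n(v,l'')=\emptyset$. Hence these sets form a base of a topology and are clopen. Points $(v,0),(v,1)$ are separated by $N_0(v,0),N_0(v,1)$; points over different $v,v'$ by neighbourhoods lying over disjoint sets of the form $\{z:z|n=v|n\}$. So $\hat V$ is Hausdorff.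

**Step 2. $\hat V$ is compact.** We have $N_n(v,0)\cup N_n(v,1)=\chi^{-1}(\{z:z|n=v|n\})$; in particular $\chi$ is continuous. Given an open cover, for each $v$ there is $n$ such that $N_n(v,0)$ and $N_n(v,1)$ each lie in a member, so $\chi^{-1}(\{z:z|n=v|n\})$ is covered by two members. Finitely many of these sets $\{z:z|n=v|n\}$ cover $V$.

**Step 3. $\hat V$ is sequentially compact.** This will produce convergent lifts. Given $(v_r,l_r)_r$, pass to a subsequence with $v_r\to v$ in $V$ and either $(v_r,l_r)$ constant, or $v_r\ne v$ for all $r$ with constant parity $l$ of $\Delta(v_r,v)$; in the second case it converges to $(v,l)$.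

Put
$$L=V\times M,\qquad\hat L=\hat V\times C,\qquad f_L=\chi\times\pi:\hat L\to L .$$
Then $\hat L$ is zero-dimensional, compact and sequentially compact, and $f_L$ is onto with finite fibres, of size $\le2r$ if $|\pi^{-1}(m)|\le r$ for all $m$. Fix a compatible metric $\varrho\le1$ on $L$.

## 9. Instructions and their maps $g_i$

**Definition (instructions).** $\mathcal E$ is the set of all $e=(\hat e_n)_n\in\hat L^\omega$ such that $\hat e_{2n}\to\hat c_0$ and $\hat e_{2n+1}\to\hat c_1$ for some $\hat c_0,\hat c_1$ with $f_L(\hat c_0)=f_L(\hat c_1)=:q$, and $\varrho(f_L(\hat e_n),q)\le2^{-n}$ for all $n$. Let $I_0=V\times\mathcal E$. For $i=(a,e)\in I_0$ define $g_i:V\to L$ and $\hat g_i:\hat V\to\hat L$ by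
$$g_i(v)=f_L(\hat e_{\Delta(v,a)})\ (v\ne a),\quad g_i(a)=q;\qquad\hat g_i(\hat v)=\hat e_{\Delta(\chi(\hat v),a)}\ (\chi(\hat v)\ne a),\quad\hat g_i(a,l)=\hat c_l .$$

*Example.* A constant sequence $e=(\hat c,\hat c,\dots)$ is in $\mathcal E$, and then $g_i$ and $\hat g_i$ are constant. So $1\le|I_0|$; and $|I_0|\le\mathfrak c$, because $|\hat L|\le\mathfrak c$ and $\mathfrak c^\omega=\mathfrak c$.

**Step 1. $\hat g_i$ is a continuous lift of $g_i$.** Off $\chi^{-1}(a)$ the map $\hat g_i$ is locally constant. On $N_n(a,l)\setminus\{(a,l)\}$ only values $\hat e_k$ with $k\ge n$ of the parity of $l$ occur, and these converge to $\hat c_l$. So $\hat g_i$ is continuous; this is the reason for doubling. Clearly $f_L\hat g_i=g_i\chi$.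

**Step 2. All $g_i$ lie in one compact set of maps.** If $v|(n+1)=v'|(n+1)$, then
$$\varrho(g_i(v),g_i(v'))\le2^{-n}:$$
either $\Delta(v,a)=\Delta(v',a)\le n$ and the values are equal, or each of $v,v'$ is $a$ or has $\Delta$ from $a$ at least $n+1$, and both values are within $2^{-n-1}$ of $q$. Let $\mathcal K$ be the set of all $g:V\to L$ with this modulus of continuity. It is compact in the uniform metric by the Arzelà–Ascoli theorem. Every non-empty compact metrizable space is an image of the Cantor set; so fix a zero-dimensional compact metrizable $\hat{\mathcal K}$, disjoint from $I_0$, a surjective map $\kappa:\hat{\mathcal K}\to\mathcal K$, and points $k_i\in\hat{\mathcal K}$ with $\kappa(k_i)=g_i$ for $i\in I_0$.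

## 10. The compact tree $S$ of instruction sequences

We now make a compact zero-dimensional space out of long sequences of instructions. Different instructions at the same place may accumulate, and then their maps $g_i$ accumulate at some $g\in\mathcal K$; extra end points labelled by $\hat{\mathcal K}$ catch these limits.

**Definition (the set $S$).** Let $\theta=\mathfrak c^+$, $W=I_0^{<\theta}$ (sequences of length $<\theta$), and
$$S=I_0^{\le\theta}\cup\{y^\frown k:\ y\in W,\ k\in\hat{\mathcal K}\}.$$
Elements of $W$ are *nodes*, and the $y^\frown k$ are *leaves* (at $y$). The length of $x$ is $\ell(x)$, and $x|\zeta$ is the restriction to $\zeta$. For $y\in W$ let $[y]$ be the set of points of $S$ extending $y$ (including $y$), and $S_y^+=[y]\setminus\{y\}$. For clopen $O\subset\hat{\mathcal K}$ and finite $F\subset I_0$ let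
$$C_y(O,F)=\{y^\frown k:k\in O\}\cup\bigcup\{[y^\frown i]:\ i\in I_0\setminus F,\ k_i\in O\}.$$
So $S_y^+=C_y(\hat{\mathcal K},\emptyset)$. The *standard neighbourhoods* are

- $\{y\}$ for $y\in W$ of length $0$ or successor length;
- $C_y(O,F)$ with $k\in O$, for a leaf $y^\frown k$;
- $[x|\zeta]\setminus S_x^+$ ($\zeta<\ell(x)$ a successor), for $x\in W$ of limit length;
- $[x|\zeta]$ ($\zeta<\theta$ a successor), for $x\in I_0^\theta$.

*Example.* If $i_1,i_2,\dots\in I_0$ are distinct and $k_{i_n}\to k$ in $\hat{\mathcal K}$, then any points $x_n\in[y^\frown i_n]$ will converge to the leaf $y^\frown k$: each $C_y(O,F)$ with $k\in O$ contains $[y^\frown i_n]$ for all large $n$.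

**Step 1. Three properties of standard neighbourhoods.** They are what is needed to get a topology.

(S1) The intersection of two standard neighbourhoods of the same point is a standard neighbourhood of it. For leaves, $C_y(O,F)\cap C_y(O',F')=C_y(O\cap O',F\cup F')$; the other cases are clear.

(S2) *If $z\in W$ has successor length and $x'\in[z]$, then some standard neighbourhood of $x'$ is contained in $[z]$.* If $x'$ is a node of length $0$ or successor length, use $\{x'\}$. For a leaf $x'=y^\frown k$ we have $z\subseteq y$, and $C_y(O,F)\subset[y]\subset[z]$. If $x'$ is a node of limit length, then $\ell(z)<\ell(x')$, since $\ell(z)$ is a successor; use $[z]\setminus S_{x'}^+$. If $x'\in I_0^\theta$, use $[x'|\ell(z)]=[z]$.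

(S3) *If $x\in W$ and $x'\notin S_x^+$, then some standard neighbourhood of $x'$ misses $S_x^+$.* For $x'=x$ every standard neighbourhood does. For a node $x'\subsetneq x$ use $\{x'\}$ or $[x'|\zeta]\setminus S_{x'}^+$, and note that $S_x^+\subset S_{x'}^+$. For a leaf $y^\frown k$ with $y\subsetneq x$ use $C_y(\hat{\mathcal K},\{x(\ell(y))\})$, which misses $[y^\frown x(\ell(y))]\supset[x]$. Otherwise $x'$ (or, for a leaf $x'=y^\frown k$, its node $y$) is incompatible with $x$, first differing at some $\eta$. Use (S2) with $z=x'|(\eta+1)$; here $[z]\cap[x]=\emptyset$.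

**Step 2. The topology.** Every standard neighbourhood contains a standard neighbourhood of each of its points. For $\{y\}$ this is trivial. For $C_y(O,F)$: it is a standard neighbourhood of each of its leaves at $y$, and for points of $[y^\frown i]$ use (S2). For $[x|\zeta]\setminus S_x^+$ use (S2), (S3) and (S1). For $[x|\zeta]$ use (S2). So the standard neighbourhoods are open and form neighbourhood bases of a topology on $S$.

**Step 3. Clopen sets and the Hausdorff property.** $S_y^+$ is open, as $C_y(\hat{\mathcal K},\emptyset)$, and closed by (S3). $[y^\frown i]$ is open by (S2), and closed because $S_y^+\setminus[y^\frown i]=C_y(\hat{\mathcal K},\{i\})$ is open and $S^+_y$ is closed. $C_y(O,F)$ is clopen, because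
$$S_y^+\setminus C_y(O,F)=C_y(\hat{\mathcal K}\setminus O,\emptyset)\cup\bigcup_{i\in F,\,k_i\in O}[y^\frown i].$$
Any two points are separated by one of these clopen sets. Let $y\in W$ be their longest common node. If one of the points is $y$, use $S_y^+$. If both are leaves at $y$, use some $C_y(O,\emptyset)$. Otherwise one of them extends some $y^\frown i$, which the other does not; use $[y^\frown i]$. So $S$ is Hausdorff, and all standard neighbourhoods are clopen.

**Step 4. Compactness.** We follow a branch that is never finitely covered. Let $\mathcal U$ be an open cover of $S=[\emptyset]$ without finite subcover.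

If $[y]$ is not finitely covered, neither is $S_y^+$. Each leaf $y^\frown k$ has a standard neighbourhood inside a member of $\mathcal U$; by compactness of $\hat{\mathcal K}$ there are finitely many $C_y(O_m,F_m)$, each inside a member, with $\bigcup_mO_m=\hat{\mathcal K}$. If $i\notin\bigcup_mF_m$, then $k_i\in O_m$ for some $m$, and $[y^\frown i]\subset C_y(O_m,F_m)$. So the rest of $S_y^+$ lies in $\bigcup\{[y^\frown i]:i\in\bigcup_mF_m\}$, a finite union, and some $[y^\frown i]$ is not finitely covered.

If $y\in W$ has limit length and no $[y|\zeta]$ ($\zeta<\ell(y)$ a successor) is finitely covered, take $U\in\mathcal U$ and $\zeta$ with $[y|\zeta]\setminus S_y^+\subset U$. Then $S_y^+$ is not finitely covered, hence neither is $[y]$.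

Continuing to length $\theta$ we get $x\in I_0^\theta$ with no $[x|\zeta]$, $\zeta<\theta$ a successor, finitely covered. But some $[x|\zeta]$ lies in a member of $\mathcal U$, a contradiction. So $S$ is compact and zero-dimensional.

## 11. The maps $\rho_y$ on $Y=S\times L$ and their finite-to-one lifts

Let $Y=S\times L$. For each node $y$ we define a map that carries every copy $\{x\}\times L$ with $x\in S_y^+$ into $\{y\}\times L$ by the instruction that $x$ has at place $\ell(y)$.

For $y\in W$ and $x\in S_y^+$ let $g_x^y=g_i$ if $x\in[y^\frown i]$, and $g_x^y=\kappa(k)$ if $x=y^\frown k$. Define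
$$\rho_y(x,(v,m))=(y,g_x^y(v))\ \text{ if }x\in S_y^+,\qquad\rho_y(x,(v,m))=(x,(v,m))\ \text{ if }x\notin S_y^+ .$$

**Step 1. $\rho_y:Y\to Y$ is continuous and $\rho_y\rho_y=\rho_y$.** The map $x\mapsto g_x^y\in\mathcal K$ is continuous on the clopen set $S_y^+$: it is constant on each $[y^\frown i]$, and since $g_i=\kappa(k_i)$, its values on $C_y(O,F)$ lie in $\kappa(O)$, which is small around $\kappa(k)$ for small $O\ni k$. Evaluation $(g,v)\mapsto g(v)$ is continuous on $\mathcal K\times V$. So $\rho_y$ is continuous on $S_y^+\times L$, and it is the identity on the clopen complement. It is idempotent since $y\notin S_y^+$.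

**Step 2. The space $\hat Y$.** We want a zero-dimensional compact space over $Y$ to which all $\rho_y$ lift. So a point must know where each $\rho_y$ lift sends it; we record this in a coordinate $l_y$. Let $\hat Y$ be the set of all
$$(x,\hat v,c,(l_y)_{y\in W})\in S\times\hat V\times C\times\prod_{y\in W}(\hat L\sqcup\{*\})$$
such that for each $y\in W$:

- $l_y=*$ if $x\notin S_y^+$;
- $l_y=\hat g_i(\hat v)$ if $x\in[y^\frown i]$;
- $l_y\in\hat L$ and $f_L(l_y)=g_x^y(\chi(\hat v))$ if $x=y^\frown k$.

Since $f_L\hat g_i=g_i\chi$, the relation
$$l_y\in\hat L,\qquad f_L(l_y)=g_x^y(\chi(\hat v))$$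
holds whenever $x\in S_y^+$.

**Step 3. $\hat Y$ is compact and zero-dimensional.** It suffices that $\hat Y$ is closed in the product. Take a point of its closure and $y\in W$. If $x\notin S_y^+$ or $x\in[y^\frown i]$, then the condition for $y$ passes to the limit, as $S\setminus S_y^+$ and $[y^\frown i]$ are clopen and $\hat g_i$ is continuous. If $x=y^\frown k$, the displayed relation, which holds for points of $\hat Y$ over the clopen set $S_y^+$, passes to the limit, and this is the required condition.

**Step 4. The projection $f_Y$ has finite fibres.** Let $f_Y(x,\hat v,c,(l_y))=(x,(\chi(\hat v),\pi(c)))$. It is onto $Y$, since $f_L$ is onto. Given $x,\hat v,c$, all $l_y$ are determined, except $l_y$ when $x=y^\frown k$; this concerns at most one $y$, and there are $|f_L^{-1}(g_x^y(\chi(\hat v)))|$ choices. So fibres are finite. If $|\pi^{-1}(m)|\le r$ for all $m$, a fibre has at most $2r$ choices of $(\hat v,c)$ and at most $2r$ choices of the remaining coordinate: at most $4r^2$ points.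

**Step 5. The lifts $\hat\rho_y$.** Let $\hat\rho_y$ be the identity where $x\notin S_y^+$. If $x\in S_y^+$ and $l_y=(\hat v',c')$, let $\hat\rho_y(\cdot)$ be the unique point of $\hat Y$ with first coordinates $(y,\hat v',c')$. It is unique since $y$ is a node, not a leaf: its other coordinates are $l_{y''}=\hat g_i(\hat v')$ for $y''{}^\frown i\subseteq y$, and $*$ otherwise. On the clopen set where $x\in S_y^+$ all these coordinates depend continuously on $l_y$, so $\hat\rho_y$ is continuous. It is idempotent since $y\notin S_y^+$. Finally
$$f_Y\hat\rho_y=\rho_yf_Y,$$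
because for $x\in S_y^+$ the left side is $(y,f_L(l_y))$ and $f_L(l_y)=g_x^y(\chi(\hat v))$.

## 12. The tree $T$ of words, limit words and the sets $K(u,\beta)$

We now take a copy of $Y$ for every element $u$ of a tree $T$, and let copies converge to a copy $\{u\}\times Y$ through some $\rho_y$. The word $u$ itself says which $y$ is used and which initial segments of $u$ take part.

**Definition (words).** Let $\mu=\mathfrak c^+$. $T$ is the set of all functions $u$ (*words*) with domain an ordinal $\ell(u)<\mu^+$ such that each $u(\gamma)$ is the symbol $\star$, or an element of $W$ (a *start*), or an ordinal $<\gamma$ (a *pointer*); the three kinds of labels are regarded as disjoint. If $u(\alpha)\in W$ let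
$$D_\alpha(u)=\{\gamma:\ \alpha<\gamma<\ell(u),\ u(\gamma)=\alpha,\ \text{no }\gamma'\in(\alpha,\gamma)\text{ carries a pointer }u(\gamma')<\alpha\}.$$
$u$ is a *limit word of type $y$* if $\ell(u)$ is a limit ordinal and, for some $\alpha$ with $u(\alpha)=y\in W$, the set $D_\alpha(u)$ is unbounded in $\ell(u)$.

So pointers call back to a start, and a pointer to something older than $\alpha$ closes the start at $\alpha$ for ever. The $\alpha$ is unique: if $\alpha<\alpha'$ both qualified, take $\gamma\in D_\alpha(u)$ with $\gamma>\alpha'$. Since $u(\gamma)=\alpha<\alpha'$, we get $D_{\alpha'}(u)\subset(\alpha',\gamma]$, a contradiction.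

For a limit word $u$ (with this $\alpha$) let $E_u$ be the closure of $D_\alpha(u)$ in $\ell(u)$, $E_u'$ the set of limit points of $E_u$ below $\ell(u)$, and $E_u^0=E_u\setminus E_u'$. For $\gamma\in E_u^0$ let $\gamma^-=\max(E_u\cap\gamma)$, or $-1$ if $E_u\cap\gamma=\emptyset$. The maximum exists since $E_u$ is closed and $\gamma$ is not a limit point of it; and $\gamma^-<\gamma$.

*Example 1.* Let $\ell(u)=\omega$, $u(0)=y$ and $u(\gamma)=0$ (pointer) for $1\le\gamma<\omega$. Then $D_0(u)=\{1,2,\dots\}=E_u=E_u^0$, $1^-=-1$ and $\gamma^-=\gamma-1$ for $\gamma>1$.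

*Example 2.* Let $\ell(u)=\omega^2$, $u(0)=y$; for every $m\in\omega$ let $u(\omega m+1)=y'$ be a start, let $u(\omega m+p)$ be the pointer $\omega m+1$ for $2\le p<\omega$, and for $m\ge1$ let $u(\omega m)$ be the pointer $0$. Then $D_0(u)=\{\omega m:m\ge1\}$, so $u$ is a limit word of type $y$; and each $u|\omega m$ $(m\ge1)$ is a limit word of type $y'$ with $\alpha=\omega(m-1)+1$ and $D_\alpha(u|\omega m)=\{\omega(m-1)+p:p\ge2\}$. The pointer $0$ at $\omega m$ closes the start at $\omega(m-1)+1$.

Since $D_\alpha(u|\gamma)=D_\alpha(u)\cap\gamma$ for $\gamma>\alpha$, and whether an ordinal $\delta$ is in the closure of $D_\alpha(u)$ depends only on $D_\alpha(u)\cap(\delta+1)$, we have: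

(1) *If $\gamma\in E_u'$, then $u|\gamma$ is a limit word of the same type, $E_{u|\gamma}=E_u\cap\gamma$, hence $E'_{u|\gamma}=E'_u\cap\gamma$ and $E^0_{u|\gamma}=E^0_u\cap\gamma$, with the same $\delta^-$ for $\delta\in E_u^0\cap\gamma$.*

**Definition (the sets $K(u,\beta)$).** For $-1\le\beta<\ell(u)$ (for $\ell(u)=0$: $\beta=-1$) define by recursion on $\ell(u)$: $K(u,\beta)=\{u\}$ if $u$ is not a limit word; otherwise
$$K(u,\beta)=\{u\}\cup\{u|\gamma:\gamma\in E_u',\ \gamma>\beta\}\cup\bigcup\{K(u|\gamma,\max(\beta,\gamma^-)):\ \gamma\in E_u^0,\ \gamma>\beta\}.$$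

By induction, all elements other than $u$ have the form $u|\xi$ with $\beta<\xi<\ell(u)$; and $K(u,\beta')\subset K(u,\beta)$ for $\beta\le\beta'$. Think of $K(u,\beta)$ as a neighbourhood of $u$ in the tree.

**Definition (the maps $R_u$).** For $v\in K(u,-1)$ define $R_u(v,\cdot):Y\to Y$ by $R_u(u,z)=z$ and, if $u$ is a limit word of type $y$, by
$$R_u(u|\gamma,z)=\rho_y(z)\ (\gamma\in E_u'),\qquad R_u(v,z)=\rho_y(R_{u|\gamma}(v,z))\ (v\in K(u|\gamma,\gamma^-),\ \gamma\in E_u^0).$$

This is unambiguous: if $v=u|\xi\in K(u|\gamma,\gamma^-)$ with $\gamma\in E_u^0$, then $\gamma^-<\xi\le\gamma$, so $\xi\notin E_u'$ and $\gamma=\min(E_u\setminus\xi)$. By induction all $R_u(v,\cdot)$ are continuous. In Example 1, $K(u,\beta)=\{u\}\cup\{u|\gamma:\gamma>\beta,\ \gamma\ge1\}$ and $R_u(u|\gamma,\cdot)=\rho_y$ for $\gamma\geq 1$. In Example 2, $R_u(u|\omega m,\cdot)=\rho_y$ for $m\ge1$, and $R_u(u|(\omega(m-1)+p),\cdot)=\rho_y\rho_{y'}$ for $p\ge2$.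

The next two statements are what makes a good topology.

(2) *If $v\in K(u,\beta)$, there is $\beta'<\ell(v)$ (possibly $\beta'=-1$) with $K(v,\beta')\subset K(u,\beta)$ and $R_u(w,z)=R_u(v,R_v(w,z))$ for all $w\in K(v,\beta')$, $z\in Y$.*

*Proof*, by induction on $\ell(u)$. For $v=u$ take $\beta'=\beta$; note $R_u(u,\cdot)=\mathrm{id}$. Otherwise $u$ is a limit word, of type $y$ say.

Let $v=u|\gamma$ with $\gamma\in E_u'$, $\gamma>\beta$. Take $\beta'=\beta$. By (1), the sets and maps that define $K(v,\beta)\setminus\{v\}$ and $R_v$ on it are those used for $u$, restricted to indices below $\gamma$. So $K(v,\beta)\subset K(u,\beta)$, and for $w\in K(v,\beta)\setminus\{v\}$ we have $R_u(w,z)=R_v(w,z)\in\rho_y(Y)$. Since $R_u(v,\cdot)=\rho_y$ is idempotent,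
$$R_u(v,R_v(w,z))=\rho_y(R_v(w,z))=R_v(w,z)=R_u(w,z).$$
For $w=v$ the claim is clear as $R_v(v,z)=z$.

Let $v\in K(u|\gamma,\max(\beta,\gamma^-))$ with $\gamma\in E_u^0$, $\gamma>\beta$. The induction hypothesis for $u|\gamma$ gives $\beta'$ with $K(v,\beta')\subset K(u|\gamma,\max(\beta,\gamma^-))\subset K(u,\beta)$ and $R_{u|\gamma}(w,z)=R_{u|\gamma}(v,R_v(w,z))$ for $w\in K(v,\beta')$. Apply $\rho_y$ to both sides. $\square$

(3) *If $u$ is a limit word, $\beta_1\in E_u$, $\beta_1\ge\beta$, then $K(u,\beta)\setminus K(u,\beta_1)$ is contained in a finite union of sets $K(u',\beta')\subset K(u,\beta)$ with $\ell(u')<\ell(u)$.*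

*Proof.* For $\gamma\in E_u^0$, $\gamma>\beta_1$, we have $\gamma^-\ge\beta_1\ge\beta$ (as $\beta_1\in E_u$), so the corresponding pieces of $K(u,\beta)$ and $K(u,\beta_1)$ are both $K(u|\gamma,\gamma^-)$. What remains of $K(u,\beta)$ is contained in
$$F(\beta_1)=\{u|\gamma:\gamma\in E_u',\ \beta<\gamma\le\beta_1\}\cup\bigcup\{K(u|\gamma,\max(\beta,\gamma^-)):\ \gamma\in E_u^0,\ \beta<\gamma\le\beta_1\}.$$
If $\beta_1\le\beta$, then $F(\beta_1)=\emptyset$. If $\beta_1\in E_u'$, $\beta_1>\beta$, then $F(\beta_1)=K(u|\beta_1,\beta)$ by (1). If $\beta_1\in E_u^0$, $\beta_1>\beta$, then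
$$F(\beta_1)=K(u|\beta_1,\max(\beta,\beta_1^-))\cup F(\beta_1^-),$$
and we repeat with $\beta_1^-<\beta_1$, which is in $E_u$ or equals $-1$. Descending sequences of ordinals are finite, so this stops after finitely many steps. $\square$

## 13. The compact spaces $X$ and $Z$

**Step 1. A topology on $G=T\times Y$.** For $u\in T$, $-1\le\beta<\ell(u)$ (or $\beta=-1$) and open $O\subset Y$ let
$$B(u,\beta,O)=\{(v,z):\ v\in K(u,\beta),\ R_u(v,z)\in O\}.$$
In Example 1 this is $\{u\}\times O$ together with $\{u|\gamma\}\times\rho_y^{-1}(O)$ for $\gamma>\beta$, $\gamma\ge1$: a sequence of copies of $Y$ converging to $\{u\}\times Y$ through $\rho_y$.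

If $(v,z)\in B(u,\beta,O)$, take $\beta'$ from (2) and the open set $O'=\{z':R_u(v,z')\in O\}\ni z$. Then $(v,z)\in B(v,\beta',O')\subset B(u,\beta,O)$: if $w\in K(v,\beta')$ and $R_v(w,z')\in O'$, then $R_u(w,z')=R_u(v,R_v(w,z'))\in O$. Also $B(v,\max(\beta_1,\beta_2),O_1\cap O_2)\subset B(v,\beta_1,O_1)\cap B(v,\beta_2,O_2)$. Hence these sets form a base of a topology on $G$, in which $(u,z)$ has the neighbourhood base $B(u,\beta,O)$, $z\in O$. The traces on $\{u\}\times Y$ of basic sets are of the form $\{u\}\times O$ with $O$ open, and all these occur; so $\{u\}\times Y\cong Y$.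

**Step 2. $G$ is Hausdorff.** If $u\subsetneq v$, then $K(v,\ell(u))\cap K(u,\beta)=\emptyset$ for every $\beta$: elements of the first set have length $>\ell(u)$, those of the second length $\le\ell(u)$. If $u,v$ are incomparable and $\xi$ is the length of their common part, then $K(u,\xi)\cap K(v,\xi)=\emptyset$, since the elements are restrictions of $u$, respectively $v$, to lengths $>\xi$. Points of the same $\{u\}\times Y$ are separated by $B(u,\beta,O_1)$, $B(u,\beta,O_2)$ with $O_1\cap O_2=\emptyset$.

**Step 3. Each open set $K(u,\beta)\times Y=B(u,\beta,Y)$ is compact.** Induct on $\ell(u)$. Given an open cover, by compactness of $Y$ there are finitely many $B(u,\beta_n,O_n)$, each inside a member, with $\bigcup_nO_n=Y$. If $u$ is not a limit word, these already cover $\{u\}\times Y$. If $u$ is a limit word, choose $\beta_1\in E_u$ above $\beta$ and all these (finitely many) $\beta_n$. The sets $B(u,\beta_n,O_n)$ cover $K(u,\beta_1)\times Y$: if $w\in K(u,\beta_1)$ and $z\in Y$, then $w\in K(u,\beta_n)$ for all $n$ and $R_u(w,z)\in O_n$ for some $n$. The rest is covered by finitely many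 members by (3) and the induction hypothesis.

So $G$ is locally compact Hausdorff. Let $X=G\cup\{\infty\}$, a compact space in which $G$ is open and $\infty$ has as neighbourhoods the complements of compact subsets of $G$.

**Step 4. The same construction upstairs gives $Z$.** The construction used only that $Y$ is compact Hausdorff and that the $\rho_y$ are continuous and idempotent. Carry it out with $\hat Y,\hat\rho_y$ to obtain $\hat G=T\times\hat Y$, $\hat R_u$, $\hat B(u,\beta,\hat O)$ and the compact space $Z=\hat G\cup\{\infty\}$. For clopen $\hat O\subset\hat Y$, the set $\hat B(u,\beta,\hat O)$ is clopen in the compact open set $K(u,\beta)\times\hat Y$, the complement being $\hat B(u,\beta,\hat Y\setminus\hat O)$; hence it is clopen in $Z$. Every compact subset of $\hat G$ lies in a finite union of the compact open sets $K(u,\beta)\times\hat Y$, so $\infty$ has a base of clopen neighbourhoods. Hence $Z$ is zero-dimensional.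

**Step 5. The map $f$.** Let $f=\mathrm{id}\times f_Y$ on $\hat G$ and $f(\infty)=\infty$. From $f_Y\hat\rho_y=\rho_yf_Y$ we get by induction $f_Y(\hat R_u(v,\hat z))=R_u(v,f_Y(\hat z))$. So $f^{-1}(B(u,\beta,O))=\hat B(u,\beta,f_Y^{-1}(O))$ and $f$ is continuous on $\hat G$. Since $f^{-1}(K(u,\beta)\times Y)=K(u,\beta)\times\hat Y$ is compact, preimages of compact subsets of $G$ are compact, and $f$ is continuous at $\infty$. So $f$ is a map of $Z$ onto $X$ with finite fibres, of size $\le4r^2$ if $|\pi^{-1}(m)|\le r$ for all $m$.

The spaces of Theorem 2 are now constructed, from $\pi:C\to M$ alone. *From now on* assume that $X=\bigcup_{j\in\omega}A_j$, $\dim A_j\le d_j$, and that every non-empty open subset of $M$ contains copies of all $I^{d_j+1}$. The same then holds for $L=V\times M$. We derive a contradiction.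

## 14. The killing lemma

For $u\in T$, $x\in S$ let $L_{u,x}=\{u\}\times\{x\}\times L\cong L$ and
$$J(u,x)=\{j:\ A_j\cap L_{u,x}\text{ is somewhere dense in }L_{u,x}\}.$$
For $y\in W$ let $\mathcal H_y$ be the set of limit words $H$ of type $y$ with $\mathrm{cf}(\ell(H))=\mu$.

**Lemma 4 (killing).** Let $H\in\mathcal H_y$, $j\in J(H,y)$. There are $e\in\mathcal E$ and $\beta<\ell(H)$ such that for all $\gamma\in E_H^0$, $\gamma>\beta$, with $s=H|\gamma$, all $a\in V$, all $x\in[y^\frown(a,e)]$ and all $m\in M$: the point $(s,x,(a,m))$ does not belong to $A_j\cap\mathrm{int}\,\mathrm{cl}(A_j\cap L_{s,x})$ (interior and closure in $L_{s,x}$).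

Note that $e$ and $\beta$ do not depend on $a$.

*Proof.* **Step 1. Choice of $e$.** We turn a jump of a function on $A=A_j$ into an element of $\mathcal E$. Put $d=d_j$. Let $\mathcal O\subset L$ be non-empty and open with $A$ dense in $\{H\}\times\{y\}\times\mathcal O$, and let $Q\subset\mathcal O$ be countable and dense in $\mathcal O$ with $\{H\}\times\{y\}\times Q\subset A$. As $\mathcal O$ contains a copy of $I^{d+1}$, Lemma 3 applies to the embedding $t\mapsto(H,y,t)$ of $L$ in $X$. It gives $g:A\to I^{d+1}$, $\delta>0$ and $q\in\mathcal O$ such that $g_0(t)=g(H,y,t)$, $t\in Q$, satisfies $\mathrm{diam}\,g_0(Q\cap U)\ge\delta$ for all open $U$ with $q\in U\subset\mathcal O$. Choose $t_n,t'_n\in Q$ within $2^{-2n-1}$ of $q$ with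
$$|g_0(t_n)-g_0(t_n')|\ge\delta/2,$$
and choose $\hat t_n\in f_L^{-1}(t_n)$, $\hat t_n'\in f_L^{-1}(t'_n)$. As $\hat L$ is sequentially compact, passing to a subsequence, which preserves the estimates, we may assume $\hat t_n\to\hat c_0$ and $\hat t'_n\to\hat c_1$; then $f_L(\hat c_0)=f_L(\hat c_1)=q$. Put $\hat e_{2n}=\hat t_n$, $\hat e_{2n+1}=\hat t'_n$. Then $e\in\mathcal E$.

**Step 2. Choice of $\beta$.** This makes the approximation good at all the points $t_n,t'_n$ at once. For each $t\in\{t_n,t'_n:n\in\omega\}$ continuity of $g$ at $(H,y,t)\in A$ gives $\beta_t<\ell(H)$ and an open $O_t\ni(y,t)$ in $Y$ with $|g-g_0(t)|<\delta/16$ on $A\cap B(H,\beta_t,O_t)$. Let $\beta=\sup(\{0\}\cup\{\beta_t\}_t)$. Then $\beta<\ell(H)$, since $\mathrm{cf}(\ell(H))=\mu>\omega$.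

**Step 3. Verification.** Let $\gamma\in E_H^0$, $\gamma>\beta$, $s=H|\gamma$, $i=(a,e)$, $x\in[y^\frown i]$. Then $s\in K(H,\beta_t)$ for all these $t$, and since $s\in K(H|\gamma,\gamma^-)$,
$$R_H(s,(x,(v,m)))=\rho_y(R_s(s,(x,(v,m))))=\rho_y(x,(v,m))=(y,g_i(v)),$$
with $g_i(v)=t_n$ if $\Delta(v,a)=2n$ and $g_i(v)=t'_n$ if $\Delta(v,a)=2n+1$. So $(s,x,(v,m))$ lies in $B(H,\beta_{t_n},O_{t_n})$, respectively $B(H,\beta_{t'_n},O_{t'_n})$. Hence at points $(s,x,(v,m))\in A$ with $\Delta(v,a)=2n$, respectively $2n+1$, the value of $g$ is within $\delta/16$ of $g_0(t_n)$, respectively $g_0(t_n')$.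

Suppose $p=(s,x,(a,m))\in A\cap\mathrm{int}\,\mathrm{cl}(A\cap L_{s,x})$. By continuity $|g-g(p)|<\delta/16$ on $A\cap N$ for a neighbourhood $N$ of $p$. For all large $l$ and a small open neighbourhood $M_0$ of $m$, the non-empty open subset $\{s\}\times\{x\}\times\{v:\Delta(v,a)=l\}\times M_0$ of $L_{s,x}$ lies in $N\cap\mathrm{int}\,\mathrm{cl}(A\cap L_{s,x})$, and so it contains points of $A$. Using $l=2n$ and $l=2n+1$ for a large $n$ we get $|g_0(t_n)-g_0(t_n')|<4\cdot\delta/16=\delta/4$, a contradiction. $\square$

For $H\in\mathcal H_y$ and $j\in J(H,y)$ fix such $e(H,j)$ and $\beta(H,j)$, and let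
$$B_{y,j,e}=\{H\in\mathcal H_y:\ j\in J(H,y),\ e(H,j)=e\}.$$

## 15. Null sets of limit words

We want one word $s$ that is of the form $t|\gamma$, $\gamma\in E_t^0$, for very many $t$ at once. This calls for a notion of smallness for sets of limit words.

**Definition ($\sqsubseteq$, dense, null).** For $H,H'\in T$ write $H\sqsubseteq H'$ if $H\subset H'$ and no $H'(\gamma)$, $\ell(H)\le\gamma<\ell(H')$, is a pointer $<\ell(H)$. $E\subset T$ is *dense above $H$* if for each $H'\sqsupseteq H$ there is $s\in E$ with $s\sqsupseteq H'$. A set $B\subset T$ of limit words is *null at $H$* if there are sets $E_\iota$ $(\iota<\mathfrak c)$ dense above $H$ such that no $t\in B$ with $t\sqsupseteq H$ has all the sets $\{\gamma\in E_t^0:\ t|\gamma\in E_\iota\}$ $(\iota<\mathfrak c)$ unbounded in $\ell(t)$.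

*Examples.* Let $H=(y)$ have length $1$. Then $(y,\star,1)\sqsupseteq H$, where $1$ is a pointer, but $(y,\star,0)\not\sqsupseteq H$. If all words in $B$ have length $<\zeta$ for some fixed $\zeta<\mu^+$, then $B$ is null at every $H$: the set $E=\{s:\ell(s)\ge\zeta\}$ is dense above $H$, since one may append symbols $\star$; and no $t|\gamma$ with $t\in B$ is in $E$.

The relation $\sqsubseteq$ is transitive: if $H\sqsubseteq H'\sqsubseteq H''$, labels of $H''$ at positions in $[\ell(H'),\ell(H''))$ are not pointers $<\ell(H')$, so not pointers $<\ell(H)$. The union of a $\sqsubseteq$-increasing chain of length $<\mu^+$ is in $T$, because $\mu^+$ is regular, and is $\sqsupseteq$ every member.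

(4) *If $B$ is null at $H$ and $H'\sqsupseteq H$, then $B$ is null at $H'$; subsets of sets null at $H$ are null at $H$; a union of $\le\mathfrak c$ sets null at $H$ is null at $H$; if $B$ is not null at $H$, there is $t\in B$ with $t\sqsupseteq H$.*

By transitivity, sets dense above $H$ are dense above $H'$, and $t\sqsupseteq H'$ implies $t\sqsupseteq H$; this is the first statement. The second is clear. For the third, combine the $\le\mathfrak c\cdot\mathfrak c=\mathfrak c$ witnessing dense sets. For the last, if there is no such $t$, all $E_\iota=T$ witness nullity.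

(5) *For every $B$ and $H$ there is $H'\sqsupseteq H$ deciding $B$: either $B$ is null at $H'$, or $B$ is* big above $H'$, *i.e. null at no $H''\sqsupseteq H'$. At most $\mathfrak c$ sets can be decided simultaneously by one $H'\sqsupseteq H$.*

If $B$ is null at some $H''\sqsupseteq H$, take $H'=H''$; otherwise $H'=H$. By (4) and transitivity, decisions persist to all $H''\sqsupseteq H'$. So $\le\mathfrak c$ sets are decided one after the other by recursion along a $\sqsubseteq$-increasing chain with unions at limits.

(6) *$\mathcal H_y$ is null at no $H$.*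

*Proof.* Let $E_\iota$ $(\iota<\mathfrak c)$ be dense above $H$. We build $t\in\mathcal H_y$, $t\sqsupseteq H$, that visits every $E_\iota$ unboundedly often. Let $b:\mu\to\mathfrak c$ take each value unboundedly often. Put $\alpha=\ell(H)$ and $u_0=H^\frown y$ (the start $y$ at position $\alpha$); $u_0\sqsupseteq H$. Given $u_\xi\sqsupseteq H$, also $u_\xi{}^\frown\star\sqsupseteq H$; pick $s_\xi\in E_{b(\xi)}$ with $s_\xi\sqsupseteq u_\xi{}^\frown\star$, and let $u_{\xi+1}=s_\xi{}^\frown\alpha$, with the pointer $\alpha$ at position $\ell(s_\xi)>\alpha$. Since $s_\xi\sqsupseteq H$ and $\alpha=\ell(H)$ is not $<\ell(H)$, we have $u_{\xi+1}\sqsupseteq H$. Take unions at limits: the $u_\xi$ increase with respect to $\subset$ and all are $\sqsupseteq H$, so the unions are $\sqsupseteq H$. Let $t=\bigcup_{\xi<\mu}u_\xi\sqsupseteq H$.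

We compute $D_\alpha(t)$. As $t\sqsupseteq H$, no pointer $<\alpha$ occurs in $t$ at positions $\ge\alpha$. Every position of $t$ above $\alpha$ lies in some $[\ell(u_\xi),\ell(u_{\xi+1}))$. It carries $\star$ if it is $\ell(u_\xi)$. If it lies strictly between $\ell(u_\xi)$ and $\ell(s_\xi)$, its label is no pointer $<\ell(u_\xi)+1$, because $s_\xi\sqsupseteq u_\xi{}^\frown\star$; in particular it is not the pointer $\alpha$. If it is $\ell(s_\xi)$, it carries the pointer $\alpha$. So $D_\alpha(t)=\{\ell(s_\xi):\xi<\mu\}$. As $\ell(s_\xi)$ is strictly increasing in $\xi<\mu$ with supremum $\ell(t)$, and $\mu$ is regular, $t\in\mathcal H_y$.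

Moreover, the elements of $D_\alpha(t)$ below $\ell(s_\xi)$ are the $\ell(s_\zeta)<\ell(u_{\zeta+1})\le\ell(u_\xi)$ with $\zeta<\xi$. So $\ell(s_\xi)>\ell(u_\xi)\ge\sup(E_t\cap\ell(s_\xi))$; here the symbol $\star$ was used. Hence $\ell(s_\xi)\in E_t^0$, and $t|\ell(s_\xi)=s_\xi\in E_{b(\xi)}$. By the choice of $b$, all sets $\{\gamma\in E_t^0:t|\gamma\in E_\iota\}$ are unbounded in $\ell(t)$. $\square$

## 16. A path of instructions and one word that obeys all of them

**Step 1. The path.** We collect, for every pair $(j,v)$ that matters, an instruction $(v,e)$ that will free the fibre over $v$ from $A_j$. By recursion on $\nu$ define $y_\nu\in I_0^\nu$ (increasing) and $H_\nu\in T$ ($\sqsubseteq$-increasing), with $y_0=\emptyset$, $H_0=\emptyset$ and unions at limits. Given $y_\nu,H_\nu$, let $H_{\nu+1}\sqsupseteq H_\nu$ decide all $B_{y_\nu,j,e}$, $(j,e)\in\omega\times\mathcal E$; this is possible by (5), since $|\omega\times\mathcal E|\le\mathfrak c$. Let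
$$\mathcal J_\nu=\{j:\ B_{y_\nu,j,e}\text{ is big above }H_{\nu+1}\text{ for some }e\}.$$
If there is a pair $(j,v)\in\mathcal J_\nu\times V$ not in $\{(j_{\nu'},v_{\nu'}):\nu'<\nu\}$, let $(j_\nu,v_\nu)$ be such a pair, choose $e_\nu$ with
$$\mathbf B_\nu:=B_{y_\nu,j_\nu,e_\nu}\ \text{ big above }H_{\nu+1},$$
and put $y_{\nu+1}=y_\nu{}^\frown(v_\nu,e_\nu)$. Otherwise stop and put $\lambda=\nu$. The pairs are distinct and $|\omega\times V|=\mathfrak c$, so we stop at some $\lambda<\mathfrak c^+=\theta$. Let $w=y_\lambda\in W$ and $H^*=H_{\lambda+1}$. By the stopping rule: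

(7) *for all $j\in\mathcal J_\lambda$, $v\in V$ there is $\nu<\lambda$ with $(j_\nu,v_\nu)=(j,v)$.*

**Step 2. The candidates for the final word.** We want a word of type $w$ that avoids all small sets. Let $\mathcal N$ be the union of those $B_{w,j,e}$ that are null at $H^*$; it is null at $H^*$ by (4). Let
$$\mathcal G=\{s\in\mathcal H_w:\ s\sqsupseteq H^*,\ s\notin\mathcal N\}.$$
For every $H\sqsupseteq H^*$ there is $s\in\mathcal G$ with $s\sqsupseteq H$: if $\mathcal H_w\setminus\mathcal N$ were null at $H$, then so would be $\mathcal H_w$, by (4), against (6); so the last part of (4) gives such an $s$.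

**Step 3. One word for all $\nu<\lambda$.** *There is $s\in\mathcal G$ such that for every $\nu<\lambda$ there are $t\in\mathbf B_\nu$ and $\gamma\in E_t^0$ with $s=t|\gamma$ and $\gamma>\beta(t,j_\nu)$.*

Otherwise $\mathcal G=\bigcup_{\nu<\lambda}\mathcal G_\nu$, where $\mathcal G_\nu$ consists of the elements of $\mathcal G$ failing the condition for $\nu$. Suppose first that no $\mathcal G_\nu$ is dense above any $H\sqsupseteq H^*$. This means that for all $H\sqsupseteq H^*$ and $\nu$ there is $H'\sqsupseteq H$ such that no $s\in\mathcal G_\nu$ is $\sqsupseteq H'$. Going through all $\nu<\lambda$ we find a $\sqsubseteq$-increasing chain $H^\nu$ starting with $H^0=H^*$, with unions at limits, such that no $s\in\mathcal G_\nu$ is $\sqsupseteq H^{\nu+1}$. Its union $H_\infty\sqsupseteq H^*$ has no $s\in\mathcal G$ with $s\sqsupseteq H_\infty$, against Step 2.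

So some $\mathcal G_\nu$ is dense above some $H_1\sqsupseteq H^*\sqsupseteq H_{\nu+1}$. As $\mathbf B_\nu$ is big above $H_{\nu+1}$, it is not null at $H_1$. Use this with all $E_\iota=\mathcal G_\nu$: there is $t\in\mathbf B_\nu$ with $\{\gamma\in E_t^0:t|\gamma\in\mathcal G_\nu\}$ unbounded in $\ell(t)$. Choose such $\gamma>\beta(t,j_\nu)$. Then the word $t|\gamma\in\mathcal G_\nu$ satisfies the condition for $\nu$, a contradiction.

**Step 4. The Baire theorem on $L_{s,w}$.** Take $s$ from Step 3 and consider $L_{s,w}$, a non-empty compact space covered by the sets $A_j\cap L_{s,w}$, $j\in\omega$. We show that all of them are nowhere dense in it.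

Let $j\in J(s,w)$. As $s\in\mathcal H_w$, we have $s\in B_{w,j,e}$ with $e=e(s,j)$. As $s\notin\mathcal N$, this set is not null at $H^*$; being decided by $H^*=H_{\lambda+1}$, it is big above $H^*$. That is, $j\in\mathcal J_\lambda$. So for $j\notin\mathcal J_\lambda$ the set $A_j\cap L_{s,w}$ is nowhere dense in $L_{s,w}$.

Let $j\in\mathcal J_\lambda$. For each $v\in V$ take $\nu<\lambda$ from (7) with $(j_\nu,v_\nu)=(j,v)$, and then $t\in\mathbf B_\nu$ and $\gamma$ from Step 3. So $t\in\mathcal H_{y_\nu}$, $j\in J(t,y_\nu)$, $e(t,j)=e_\nu$, $\gamma\in E_t^0$, $\gamma>\beta(t,j)$ and $s=t|\gamma$. Apply Lemma 4 to $H=t$, type $y_\nu$, with $a=v$ and $x=w\in[y_{\nu+1}]=[y_\nu{}^\frown(v,e_\nu)]$. It gives $(s,w,(v,m))\notin A_j\cap\mathrm{int}\,\mathrm{cl}(A_j\cap L_{s,w})$ for all $m\in M$. As $v$ was arbitrary, $A_j\cap\mathrm{int}\,\mathrm{cl}(A_j\cap L_{s,w})=\emptyset$. But $A_j\cap L_{s,w}$ is dense in $\mathrm{int}\,\mathrm{cl}(A_j\cap L_{s,w})$, so this open set is empty.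

Thus $L_{s,w}$ is a countable union of nowhere dense sets, contradicting the Baire theorem. This proves Theorem 2, and with Section 5 also Theorem A. $\blacksquare$

## 17. Finite dimensions: proof of Theorem B

**Step 1. The space and its order dimension.** Apply Theorem 2 with $M=I^n$, $C=(2^\omega)^n$, $\pi=\tau^n$, $r=2^n$, and $d_j=n-1$ for all $j$. Every non-empty open subset of $I^n$ contains a copy of $I^n=I^{d_j+1}$. So $X_n=X$ is not a union of countably many subspaces of dimension $\le n-1$. Fibres of $f$ have at most $4\cdot4^n=4^{n+1}$ points. If $\{U_1,\dots,U_m\}\in O(f)$, some fibre meets all the disjoint sets $\overline{U_1},\dots,\overline{U_m}$, so $m\le4^{n+1}$. Hence $\mathrm{Ord}\,f\le4^{n+1}$ and $O\text{-}\dim X_n\le4^{n+1}-1$.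

**Step 2. $\dim X_n\ge n$.** $X_n$ contains closed copies of $I^n$, namely the sets $\{u\}\times\{x\}\times\{v\}\times I^n$, and in a normal space $\dim$ of a closed subspace does not exceed $\dim$ of the space.

**Step 3. The components of $X_n$.** To prove $\dim X_n\le n$ we first see that components have dimension $\le n$. The sets $K(u,\beta)\times Y$ are compact and open, hence clopen in $X_n$. If $u\subsetneq v$, then $K(v,\ell(u))\times Y$ contains $\{v\}\times Y$ and misses $\{u\}\times Y$. If $u,v$ are incomparable with common part of length $\xi$, then $K(u,\xi)\times Y$ contains $\{u\}\times Y$ and misses $\{v\}\times Y$. Finally $K(u,-1)\times Y$ misses $\infty$. So each component is $\{\infty\}$ or is contained in some $\{u\}\times Y=\{u\}\times S\times V\times I^n$. As $S$ and $V$ are zero-dimensional, in the latter case it is contained in some $\{u\}\times\{x\}\times\{v\}\times I^n$. So it is a compact set of dimension $\le n$.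

**Step 4. From components to $X_n$.** Let $\{G_1,\dots,G_k\}$ be an open cover of $X_n$ and $P$ a component. Since $\dim P\le n$ and $P$ is normal, there are closed $F_i\subset G_i\cap P$ covering $P$ with order $\le n$: take an open refinement of order $\le n$, unite its members so that the $i$th one lies in $G_i$, and shrink to closed sets.

They have open swellings $U_i$ in $X_n$ with $F_i\subset U_i\subset G_i$, again of order $\le n$. To see this, enlarge one set at a time. Let $Q_1$ be the union of all intersections of sets $F_i$ that are disjoint from $F_1$; it is closed. Choose an open $U_1\supset F_1$ with $\overline{U_1}\subset G_1\setminus Q_1$, by normality, and replace $F_1$ by $\overline{U_1}$. No empty intersection of members of the family has become non-empty. Continue with $F_2$, and so on. At the end the family $\overline{U_1},\dots,\overline{U_k}$ has order $\le n$.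

In a compact space a component $P$ is the intersection of its clopen neighbourhoods, so by compactness some clopen neighbourhood of $P$ lies in $\bigcup_iU_i$. Finitely many such clopen sets, for different components, cover $X_n$. Make them disjoint by subtracting from each one the previous ones, and intersect each with the corresponding sets $U_i$. The result is a finite open cover of $X_n$ that refines $\{G_1,\dots,G_k\}$ and has order $\le n$. So $\dim X_n\le n$, and together with Step 2, $\dim X_n=n$. $\square$
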